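# A regular ring whose left and right Ziegler spectra are not homeomorphic

## 1. Countable regular rings: duality is realized on points

To a ring $R$ one attaches two topological spaces, one built from right modules and one from left modules. A duality between formulas gives an isomorphism between their lattices of open sets. Can this isomorphism be realized by matching points with points? We start with a class of rings where everything can be computed, the von Neumann regular rings, and prove that for countable regular rings the answer is yes once points that no open set separates are identified. Then we ask what countability was good for.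

Conventions: rings have $1$, modules are unital, "ideal" means two-sided ideal, and "regular" means von Neumann regular (every $a\in R$ has some $g\in R$ with $aga=a$). All arguments are in ZFC.

### 1.1 Spectra and elementary duality

A right **pp-$n$-formula** is a formula $\varphi$ of the form $\exists\bar y\,(\bar x,\bar y)H=0$, where $\bar x$ is an $n$-tuple and $H$ a matrix over $R$. For a right module $M$, $\varphi(M)$ is the set of $\bar x\in M^n$ for which such a $\bar y$ exists in $M$. Left pp-formulas are $\exists \bar y\,H\binom{\bar x}{\bar y}=0$. Two formulas are equivalent if they define the same set in every module. Over $\mathbb Z$, for instance, "$k$ divides $x$" is the pp-1-formula $\exists y\,(x-yk=0)$, and $\varphi(M)=kM$. An embedding $M\subseteq M'$ is *pure* if $\varphi(M)=M^n\cap\varphi(M')$ for all pp-formulas $\varphi$; thus $2\mathbb Z\subset\mathbb Z$ is not pure (look at "$2$ divides $x$"), while direct summands are pure. A module is *pure-injective* if it is injective with respect to pure embeddings.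

**Definition.** The right Ziegler spectrum $\mathrm{Zg}_R$ is the set of isomorphism classes of indecomposable pure-injective right $R$-modules, with basis of open sets
$$\left(\frac{\varphi}{\psi}\right)=\{N\in\mathrm{Zg}_R:\varphi(N)\not\subseteq\psi(N)\},\qquad \varphi,\psi\ \text{pp-1-formulas}.$$
The left spectrum ${}_R\mathrm{Zg}$ is defined in the same way with left modules. Two points are *(topologically) indistinguishable* if they lie in the same open sets.

**Definition.** Elementary duality $D$ (Prest) sends a right pp-$n$-formula $\exists\bar y\,(\bar x,\bar y)H=0$, where $H=(H'\ H'')^T$ has upper block $H'$ with $n$ rows and lower block $H''$, to the left formula $\exists\bar z\begin{pmatrix}I&H'\\0&H''\end{pmatrix}\binom{\bar x}{\bar z}=0$. It sends a left pp-$n$-formula $\exists\bar y\,(H'\ H'')\binom{\bar x}{\bar y}=0$ to the right formula $\exists\bar z\,(\bar x,\bar z)\begin{pmatrix}I&0\\H'&H''\end{pmatrix}=0$.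

For "$k$ divides $x$" we have $H'=1$, $H''=-k$, and $D\varphi$ is $\exists z\,(x+z=0,\ -kz=0)$, that is, $kx=0$. Divisibility and annihilation are exchanged.

We use two facts. By Prest, $D$ induces an anti-isomorphism between the lattices of right and of left pp-$n$-formulas up to equivalence. By Herzog, the assignment $(\varphi/\psi)\mapsto(D\psi/D\varphi)$ extends to a lattice isomorphism, again called $D$, from the open subsets of $\mathrm{Zg}_R$ to the open subsets of ${}_R\mathrm{Zg}$. We say that $D$ **comes from a homeomorphism** if there is a homeomorphism $f:\mathrm{Zg}_R\to{}_R\mathrm{Zg}$ with $D(U)=f(U)$ for all open $U$. The paper "Decidability For Theories Of Modules Over Valuation Domains" raises two questions: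

- (a) Does $D$ come from a homeomorphism for every ring $R$?
- (b) Does it do so after identifying indistinguishable points in both spaces? (This identification does not change the lattices of open sets.)

### 1.2 Formulas and points over a regular ring

Recall the textbook facts about a regular ring $R$: finitely generated one-sided ideals are generated by idempotents; square matrix rings over $R$, factor rings of $R$ and corners $eRe$ ($e=e^2$) are regular; all modules are flat; every nonzero ideal contains a nonzero idempotent (if $aga=a\ne0$, take $ga$). Examples are fields, products of fields, matrix rings over fields, and directed unions of finite-dimensional semisimple algebras with common $1$.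

**Lemma 1.1.** Let $R$ be regular. Every left pp-1-formula is equivalent to one with $\varphi(M)=eM$, $e$ idempotent, and every right one to one with $\varphi(M)=Me$. The basic open sets of ${}_R\mathrm{Zg}$ are of the form $\{N:rN\ne0\}$, those of $\mathrm{Zg}_R$ of the form $\{N:Nr\neq0\}$, with $r\in R$; on the right, $r=e(1-f)$ if $\varphi(M)=Me$ and $\psi(M)=Mf$.

*Proof.* Let $\varphi$ be $\exists\bar y\,(H'x+H''\bar y=0)$. Padding $H''$ with zeros to a square matrix, taking a quasi-inverse there and cutting out the right block, we get $G$ with $H''GH''=H''$. The system $H''\bar y=-H'x$ is solvable iff $(1-H''G)H'x=0$: if $\bar y$ solves it, then $(1-H''G)H'x=-(1-H''G)H''\bar y=0$; conversely $\bar y=-GH'x$ is a solution. So $\varphi$ says $c_1x=\dots=c_mx=0$ for certain $c_i\in R$. Write $\sum Rc_i=R(1-e)$ with $e=e^2$. Then $\varphi(M)=\{x:(1-e)x=0\}=eM$. The right case is symmetric. Finally $eN\not\subseteq fN$ iff $(1-f)eN\neq0$, and $Ne\not\subseteq Nf$ iff $Ne(1-f)\ne0$. $\square$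

A module is **uniform** if it is nonzero and any two nonzero submodules meet nontrivially. Simple modules are uniform, $\mathbb Z$ is uniform over $\mathbb Z$, and a field $K$ has only one uniform module. A uniform module over a regular ring that is not simple appears in Section 3.

**Lemma 1.2.** Let $R$ be regular. The points of $\mathrm{Zg}_R$ are the indecomposable injective right modules. They are uniform, and the injective hull of a uniform module is such a point. The same holds on the left.

*Proof.* All modules are flat, so all embeddings are pure and pure-injective means injective. If $A,B$ are nonzero submodules of an indecomposable injective $E$ with $A\cap B=0$, a hull of $A$ inside $E$ is a direct summand, nonzero, and different from $E$ since it meets $B$ trivially; a contradiction. The hull of a uniform module is uniform, hence indecomposable. $\square$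

**Lemma 1.3.** Let $R$ be regular, $U$ a uniform right module, $I$ an ideal with $UI\ne0$. Then $uI\ne0$ for all $0\ne u\in U$. The same holds on the left.

*Proof.* Let $x=\sum u_ia_i\in UI$ with $a_i\in I$. Write $\sum Ra_i=Rg$ with $g=g^2\in I$; then $a_ig=a_i$, so $x=xg$. Hence if $x$ is also in $\mathrm{ann}_U(I)=\{u:uI=0\}$, then $x=xg=0$. So $\mathrm{ann}_U(I)\cap UI=0$. Both are submodules and $UI\neq0$, so $\mathrm{ann}_U(I)=0$ by uniformity. $\square$

In particular, in a faithful uniform module $U$ *no nonzero element is annihilated by a nonzero ideal*. This is how we shall contradict faithfulness later.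

### 1.3 Duality becomes a comparison of two sets of primes

For a regular ring $R$ let $\mathrm{Spec}^rR$ (resp. $\mathrm{Spec}^lR$) be the set of prime ideals $P$ such that $R/P$ has a faithful uniform right (resp. left) module.

**Theorem A.** Let $R$ be regular.

1. The map $N\mapsto\mathrm{ann}_R(N)$ induces a homeomorphism from the quotient of $\mathrm{Zg}_R$ by indistinguishability onto $\mathrm{Spec}^rR$ with open sets $\{P:I\not\subseteq P\}$, $I$ an ideal; similarly on the left.
2. $D$ comes from a homeomorphism of these quotients iff $\mathrm{Spec}^rR=\mathrm{Spec}^lR$.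
3. Every left primitive and every right primitive ideal lies in $\mathrm{Spec}^rR\cap\mathrm{Spec}^lR$.
4. If for every prime $P$ there are countably many nonzero ideals of $R/P$ such that each nonzero ideal of $R/P$ contains one of them (e.g. if $R$ is countable), then $D$ comes from a homeomorphism of the quotients.

**Step 1: open sets are ideals, points are primes.** Since $NRrR=NrR$, we have $Nr\ne0$ iff $N\cdot RrR\neq0$. Every set $\{N:Nr\ne0\}$ with $r\in R$ is basic open: write $rR=eR$ with $e=e^2$, take $\varphi(M)=Me$ and $\psi(M)=0$, and use $ReR=RrR$. So the open sets are exactly the unions of sets belonging to principal ideals, i.e. the sets $O_I=\{N:NI\neq0\}$ with $I$ an ideal.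

For $N\in\mathrm{Zg}_R$ the ideal $P=\mathrm{ann}_R(N)$ is prime: if $NI\ne0\ne NJ$, Lemma 1.3 applied to a nonzero element of $NI$ gives $NIJ\ne0$. And $N$ is a faithful uniform $R/P$-module, so $P\in\mathrm{Spec}^rR$. Conversely let $V$ be a faithful uniform right $R/P$-module and $E$ its injective hull over $R/P$. It is indecomposable, and its annihilator in $R$ is $P$. It is injective over $R$, because $\mathrm{Hom}_R(-,E)=\mathrm{Hom}_{R/P}(-\otimes_RR/P,E)$ is exact, $R/P$ being flat. So annihilators give a surjection $\mathrm{Zg}_R\to\mathrm{Spec}^rR$ under which $O_I$ is the preimage of $\{P:I\not\subseteq P\}$. Two points with the same annihilator lie in the same $O_I$; if $N,N'$ lie in the same $O_I$, then $I=\mathrm{ann}(N)$ and $I=\mathrm{ann}(N')$ give $\mathrm{ann}(N)=\mathrm{ann}(N')$. This proves (1).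

**Step 2: $D$ fixes ideals.** Let $\varphi(M)=Me$, that is, $\varphi$ is $x(1-e)=0$. Then $D\varphi$ is $\exists z\,(x+(1-e)z=0)$, so $D\varphi(M)=(1-e)M$. For $\psi(M)=Mf$ and $r=e(1-f)$, the set $\{N:Nr\ne0\}$ is sent to $\{M:(1-f)M\not\subseteq(1-e)M\}=\{M:rM\ne0\}$. Take $f=0$ and unions over the idempotents $e\in I$: since $D$ preserves unions and $I=\sum_{e=e^2\in I}ReR$,
$$D(O_I)=\{M:IM\neq0\}\qquad\text{for every ideal } I .$$
If $D$ comes from $f:\mathrm{Spec}^rR\to\mathrm{Spec}^lR$, then $I\not\subseteq P\iff I\not\subseteq f(P)$ for all $I$; with $I=P$ and $I=f(P)$ we get $f(P)=P$, and as $f$ is bijective the two sets agree. If they agree, the identity works. This proves (2). For commutative $R$, for example, the two sets agree trivially.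

**Step 3: a faithful simple module on one side gives a faithful uniform one on the other.** By symmetry, and passing to a factor ring, let $S$ be a faithful simple left $R$-module and $0\ne s\in S$. Then $R$ is prime and $0\in\mathrm{Spec}^lR$. By Zorn's lemma choose a right ideal $J$ maximal among those containing no idempotent $e$ with $es=s$ (the right ideal $0$ is one of these). As $1\cdot s=s$, $J\neq R$.

*$R/J$ is uniform.* Let right ideals $B_1,B_2$ properly contain $J$; choose idempotents $e_i\in B_i$ with $e_is=s$. The left pp-formula "$x\in e_1M\cap e_2M$", that is, $(1-e_1)x=(1-e_2)x=0$, is by Lemma 1.1 equivalent to "$x\in eM$" for some idempotent $e$. Evaluating in ${}_RR$ gives $e\in e_1R\cap e_2R\subseteq B_1\cap B_2$; evaluating in $S$ gives $s\in eS$, so $es=s$. Thus $B_1\cap B_2\ne J$.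

*$R/J$ is faithful.* Let $I\ne0$ be an ideal. Then $Is=IRs=IS\neq0$ is a submodule of $S$, so $Is=S$ and $s=as$ with $a\in I$. Write $aR=eR$ with $e=e^2$. Then $e\in I$ and $es=eas=as=s$, so $e\notin J$ and $(R/J)I\neq0$. Hence $0\in\mathrm{Spec}^rR$, proving (3).

**Step 4: countably many ideals can be avoided one at a time.** Let $R\ne 0$ be prime and regular, and $(I_n)_{n\ge0}$ nonzero ideals such that every nonzero ideal contains one of them. Put $e_0=1$ and choose nonzero idempotents $e_{n+1}\in e_nI_ne_n$: this set is nonzero because $R$ is prime, and it is an ideal of the regular ring $e_nRe_n$. From $e_{n+1}(1-e_n)=0$ we get $1-e_n=(1-e_{n+1})(1-e_n)$, so the right ideals $(1-e_n)R$ increase. None contains $1$. Let $M$ be a maximal right ideal containing all of them. Then $e_{n+1}\in I_n\setminus M$ for all $n$, so no $I_n$ lies in $\mathrm{ann}(R/M)\subseteq M$; hence $\mathrm{ann}(R/M)=0$, and $R/M$ is simple and faithful. So under the hypothesis of (4) every prime ideal is right primitive, and by (3) $\mathrm{Spec}^rR=\mathrm{Spec}^lR=\mathrm{Spec}\,R$. Apply (2). If $R$ is countable,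 the principal ideals generated by the nonzero elements of $R/P$ form the required family. $\square$

So for countable regular rings the answer to (b) is yes. What changes for uncountable ones?

## 2. What an uncountable regular ring must provide

By Theorem A(2) we look for a prime $P$ with a faithful uniform $R/P$-module on one side only; replacing $R$ by $R/P$ we may take $P=0$. Theorem A closes the two obvious ways to find one.

*Simple modules.* One would first look for a faithful *simple* left module and try to keep faithful uniform right modules out. Step 3 is where this stops: the faithful simple left module produces a faithful uniform right module. In fact the module $N$ we want has no simple submodule $S$ at all, for $S$ would be faithful by Lemma 1.3.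

*Small rings.* By Step 4 no countable ring will do, nor any ring, of whatever size, in which countably many nonzero ideals suffice to get below every nonzero ideal. We need many ideals with no countable coinitial family.

**Theorem B.** For every field $K$ there is a unital $K$-algebra $R$ which is a directed union of finite-dimensional semisimple $K$-subalgebras (each containing $1_R$; in particular $R$ is regular) such that

1. $R$ has a faithful uniform left module;
2. $R$ has no faithful uniform right module.

**Corollary C.** For this $R$ some point of ${}_R\mathrm{Zg}$ lies in every nonempty open set, but no point of $\mathrm{Zg}_R$ lies in every nonempty open set. Hence ${}_R\mathrm{Zg}$ and $\mathrm{Zg}_R$ are not homeomorphic, and neither are their quotients by topological indistinguishability. So $D$ does not come from a homeomorphism, before or after identifying indistinguishable points. The answers are: (a) no, (b) no.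

*Proof of Corollary C from Theorem B.* If $N$ is a faithful uniform left module, its hull $E(N)$ is a point of ${}_R\mathrm{Zg}$, and it lies in every nonempty $\{M:rM\ne0\}$: nonemptiness gives $r\ne0$, so $rN\neq0$.

Suppose $E\in\mathrm{Zg}_R$ lies in every nonempty open set. For an idempotent $e\ne0$ the open set $\{N:Ne\neq0\}$ is nonempty: take a simple quotient $S=eR/M$ of $eR$; then $(e+M)e=e+M\ne0$, so $E(S)$ is in it. Hence $Ee\ne0$ for every idempotent $e\neq0$. As every nonzero ideal contains a nonzero idempotent, $\mathrm{ann}_R(E)=0$, and $E$ is a faithful uniform right module, against Theorem B(2).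

The property "some point lies in every nonempty open set" is invariant under homeomorphism and holds for a space iff it holds for its quotient by indistinguishability. $\square$

Three further consequences. The two spaces have isomorphic lattices of open sets but are not homeomorphic. For $R^{\mathrm{op}}$ the failure occurs with the sides exchanged. And the $T_0$-quotient of $\mathrm{Zg}_R$ is not sober: ${}_R\mathrm{Zg}$ is irreducible because it has a generic point; irreducibility is visible in the lattice of open sets, so $\mathrm{Zg}_R$ is irreducible; but it has no generic point. In the language of Theorem A, $0\in\mathrm{Spec}^lR\setminus\mathrm{Spec}^rR$ ($0$ is prime by Lemma 1.3 on the left), and by Theorem A(3) $R$ is neither left nor right primitive.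

The rest of the notes prove Theorem B. Fix the field $K$.

## 3. One idempotent at infinity in a tensor product of matrix algebras

### 3.1 Notation for tensor products

Let $X$ be a set, whose elements we call sites. For $x\in X$ let $E_x$ be a 2-dimensional $K$-space with basis $e_x,f_x$ and dual basis $e_x^*,f_x^*$. For finite $F\subset X$ put
$$E_F=\bigotimes_{x\in F}E_x\ (E_\emptyset=K),\qquad e_F=\bigotimes_{x\in F}e_x,\qquad B_F=\mathrm{End}_K(E_F).$$
For $F\subset F'$ regard $B_F\subset B_{F'}$ via $a\mapsto a\otimes1$. Tensor factors are indexed by sites, so their written order is irrelevant. For $v\in E_F$, $\omega\in E_F^*$ let $|v\rangle\langle\omega|\in B_F$ be $\xi\mapsto\omega(\xi)v$. If $F\subset F'$, $v'\in E_{F'}$, $\omega'\in E_{F'}^*$, then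
$$|v\rangle\langle\omega|\cdot|v'\rangle\langle\omega'|=|v\otimes\omega(v')\rangle\langle\omega'|,\tag{1}$$
where $\omega(v')\in E_{F'\setminus F}$ is the contraction of $v'$ with $\omega$. If $F\cap F'=\emptyset$, then $|v\rangle\langle\omega|\cdot|v'\rangle\langle\omega'|=|v\otimes v'\rangle\langle\omega\otimes\omega'|$.

The union $B$ of the $B_F$ is a simple regular ring. For $X=\mathbb N$, let $N_0=\varinjlim E_F$ along $\xi\mapsto\xi\otimes e_{F'\setminus F}$ and let $N_1$ be the same with $f$ in place of $e$; both are simple left $B$-modules, as unions of the simple $B_F$-modules $E_F$. They are not isomorphic: $[e_F]\in N_0$ is fixed by all $|e_n\rangle\langle e_n^*|$, while a nonzero vector of $N_1$ coming from $E_F$ is killed by it for $n\notin F$. Both have annihilator $0$, so their hulls are different but indistinguishable points of ${}_B\mathrm{Zg}$.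

### 3.2 The toy ring

Keep $X=\mathbb N$. Let $\theta_n=e_n^*+f_n^*$ and $\varepsilon_n=|f_n\rangle\langle\theta_n|$. This is an idempotent with $\varepsilon_ne_n=f_n=\varepsilon_nf_n$. Put $N=N_0\oplus N_1$. For cofinite $A\subset\mathbb N$ define $\varepsilon_A:N_0\to N_1$ and $\varepsilon_A:N_1\to N_1$ by $[\xi]_F\mapsto[\prod_{n\in A\cap F}\varepsilon_n\,\xi]_F$ for finite $F\supseteq\mathbb N\setminus A$. It is well defined exactly because $\varepsilon_n$ turns a new tail factor $e_n$ or $f_n$ into $f_n$. The operator $\varepsilon_{\mathbb N\setminus F}$ is an idempotent commuting with $B_F$, and $\varepsilon_{\mathbb N\setminus F}=\bigl(\prod_{n\in F'\setminus F}\varepsilon_n\bigr)\varepsilon_{\mathbb N\setminus F'}$ for $F\subset F'$. So the elements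
$$r=b+b'\varepsilon_{\mathbb N\setminus F},\qquad b,b'\in B_F,\ F\text{ finite},$$
form a ring $R_1\subset\mathrm{End}_K(N)$. The pair $(b,b')$ is determined by $r$ and $F$: on $[\xi]_F\in N_0$ the $N_0$-component of $r$ is $[b\xi]_F$ and the $N_1$-component is $[b'\xi]_F$.

*On the left, $N$ is uniform.* We show $R_1\xi\supseteq N_1$ for $0\ne\xi=\xi_0+\xi_1$. If $\xi_0=0$ this is simplicity of $N_1$. Otherwise write $\xi_i=[\xi_i^F]_F$, take $n\notin F$ and $\omega\in E_F^*$ with $\omega(\xi_0^F)=1$, and for $v\in E_{F\cup\{n\}}$ put $c=|v\rangle\langle\omega\otimes e_n^*|\,\varepsilon_{\mathbb N\setminus(F\cup\{n\})}$. Since $\xi_1=[\xi_1^F\otimes f_n]$ and $e_n^*(f_n)=0$, $c\xi_1=0$; since $\xi_0=[\xi_0^F\otimes e_n]$, $c\xi_0=[v]\in N_1$. As $v$ and $F$ are arbitrary (large), $R_1\xi\supseteq N_1$. So $N$ is faithful and uniform, and not simple.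

*On the right, there is a faithful simple module.* Let $U=\varinjlim E_F^*$ along $\omega\mapsto\omega\otimes\theta_n$, with $[\omega]_Fa=[\omega\circ a]_F$ for $a \in B_F$ and $[\omega]_F\varepsilon_A=[\omega\circ\prod_{n\in A\cap F}\varepsilon_n]_F$ for $F\supseteq\mathbb N\setminus A$. This is well defined because $\theta_n\circ\varepsilon_n=\theta_n$. The relations above hold on $U$ as well, and $(b,b')$ is unique, so $U$ is a right $R_1$-module; it is simple already over $B$. It is faithful: for $r=b+b'\varepsilon_{\mathbb N\setminus F}$, $n\notin F$, $\omega\in E_F^*$, $\psi\in E_n^*$,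
$$[\omega\otimes\psi]_{F\cup\{n\}}\,r=[\omega b\otimes\psi+\psi(f_n)\,\omega b'\otimes\theta_n]_{F\cup\{n\}} .$$
If $b\ne0$, take $\psi=e_n^*$; if $b=0\ne b'$, take $\psi=\theta_n$.

### 3.3 How to destroy tails of functionals, but not the tail $e$

Left modules have tails of vectors, right modules have tails of functionals. Consider any tail $\tau_x\in E_x^*$, $\tau_x\ne0$, and let $y$ be the class of $1\in E_\emptyset^*=K$ in $U_\tau=\varinjlim E_F^*$ (along $\omega\mapsto\omega\otimes\tau_x$). Then, with $\tau_F=\bigotimes_{x\in F}\tau_x$,
$$y\,|v\rangle\langle\omega|=\tau_F(v)\,[\omega]_F .$$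
Choose $0\ne d_x\in\ker\tau_x$ and pairwise disjoint pairs $\{x_k,z_k\}$. Suppose the ring also contains an infinite product $\varepsilon_w$ of idempotents which, for infinitely many $k$, includes a factor $|t\rangle\langle\theta|$ on the sites $\{x_k,z_k\}$ with $t=d_{x_k}\otimes f_{z_k}$. For $v\in E_F$ with $F$ disjoint from the sites of $\varepsilon_w$, split off one such factor:
$$y\,|v\rangle\langle\omega|\,\varepsilon_w=y\,|v\otimes d_{x_k}\otimes f_{z_k}\rangle\langle\omega\otimes\theta|\cdots=0 .$$
So $y$ is annihilated by everything containing $\varepsilon_w$: in view of Lemma 1.3, the tail $\tau$ is ruined. The tail $e$ on the left is never ruined, provided every factor $|t\rangle\langle\theta|$ satisfies $\theta(e)=1$. To have this together with $\theta(t)=1$, and to separate tails by a $\phi$ with $\phi(t)=0$, $\phi(e)=1$ as in 3.2, we want $t\notin Ke$. This is why we put $f_{z_k}$ on the extra site: $d_{x_k}$ itself might be a multiple of $e_{x_k}$.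

So the plan: adjoin enough idempotents at infinity to catch all possible killed vectors. There are two competing demands. The family of infinite products must be so rich that among any large disjoint collection of possible factors some product contains infinitely many. But products must multiply: the product of $\varepsilon_g$ and $\varepsilon_h$ makes no sense if infinitely many factors of $g$ overlap, without being equal to, factors of $h$. The next section meets both demands.

## 4. A rich family of almost compatible threads

**Cardinals.** Let $\mu_0=\max(|K|,\aleph_0)$, $\mu_{n+1}=2^{\mu_n}$, $\lambda=\sup_n\mu_n$. A subset of $\lambda$ is determined by its traces on the $\mu_n$, so $2^\lambda\le\prod_n\mu_{n+1}\le\lambda^{\aleph_0}\le\lambda^\lambda=2^\lambda$. Hence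
$$\lambda^{\aleph_0}=2^\lambda .$$
Let $\kappa=(2^\lambda)^+$. It is regular, $\kappa>\aleph_1$, and $\nu^{\aleph_0}\le2^\lambda<\kappa$ for all $\nu<\kappa$. From now on $X=\kappa$, with $E_x,E_F,B_F$ as in 3.1.

**Definition.** A *block* is a pair $b=(D_b,t_b)$ with $\emptyset\ne D_b\subset X$ finite and $t_b\in E_{D_b}\setminus Ke_{D_b}$. As $t_b,e_{D_b}$ are linearly independent, fix once and for all $\theta_b\in E_{D_b}^*$ with $\theta_b(t_b)=\theta_b(e_{D_b})=1$. Blocks $b,b'$ *meet* if $D_b\cap D_{b'}\ne\emptyset$; a block $b$ meets (lies in) a set $F$ if $D_b$ does. A *thread* is a countable (possibly finite or empty) set $g$ of blocks with pairwise disjoint $D_b$; $S_g=\bigcup_{b\in g}D_b$. Write $g\subset^*h$ if $g\setminus h$ is finite and $g=^*h$ if $g\triangle h$ is finite (for arbitrary sets of blocks).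

A finite set of sites meets only finitely many blocks of a thread. In 3.2 the thread was $\{(\{n\},f_n):n\in\mathbb N\}$.

**Definition.** Threads $g,h$ are *almost compatible* (a.c.) if only finitely many $b\in g\setminus h$ meet $S_h$. A thread is *admissible* over a family $\mathcal J$ of threads if it is $\subset^*\bigcup I$ for some finite $I\subset\mathcal J$.

Two threads sharing some blocks and otherwise disjoint are a.c.; if $g$ has blocks on the sets $\{2n,2n+1\}$ and $h$ on the sets $\{2n+1,2n+2\}$, they are not. Finite threads are admissible over every $\mathcal J$.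

*Almost compatibility is symmetric.* A block $b'\in h\setminus g$ meeting $S_g$ meets some $b\in g$. If $b\in h$, then $b,b'$ would be distinct blocks of $h$ that meet. So $b\in g\setminus h$ meets $S_h$; there are finitely many such $b$, each meeting finitely many blocks of $h$.

**Lemma 4.1.** If $\mathcal J$ is pairwise a.c., any two threads $g,h$ admissible over $\mathcal J$ are a.c.

*Proof.* Let $g\subset^*\bigcup I$, $h\subset^*\bigcup I'$, and suppose infinitely many $b\in g\setminus h$ meet $S_h$. Discard the finitely many $b\notin\bigcup I$ and the finitely many $b$ meeting one of the finitely many blocks of $h\setminus\bigcup I'$. By pigeonhole there are fixed $w\in I$, $w'\in I'$ and infinitely many $b\in w\cap(g\setminus h)$ each meeting some $b'\in h\cap w'$; here $b\neq b'$ since $b\notin h$. If $w=w'$, distinct blocks of the thread $w$ meet: contradiction. If $w\ne w'$, then $b\notin w'$ (else $b,b'\in w'$ meet), so infinitely many blocks of $w\setminus w'$ meet $S_{w'}$: contradiction. $\square$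

**Proposition 4.2.** There is a pairwise a.c. family $\mathcal I$ of threads such that:

$(*)$ if $(\mathfrak b_k)_{k<\kappa}$ are nonempty threads admissible over $\mathcal I$ with pairwise disjoint $S_{\mathfrak b_k}$, there is $w\in\mathcal I$ with $\mathfrak b_k\subset w$ for infinitely many $k$.

Note that $(*)$ speaks about threads admissible over the family being built; so we build $\mathcal I$ along the ordinals below $\kappa$. At a stage $\delta$ of cofinality $\omega$ we serve all candidates visible below $\delta$, organized in trees: the $2^\lambda=\lambda^{\aleph_0}$ branches of a tree leave room to avoid fewer than $2^\lambda$ earlier threads.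

**Step 1: the recursion.** We set $\mathcal I=\bigcup\mathcal I_\delta$ over $\delta<\kappa$ with $\mathrm{cf}\,\delta=\omega$. Write $\mathcal I_{<\gamma}=\bigcup_{\delta'<\gamma}\mathcal I_{\delta'}$. Given $\delta$, fix a strictly increasing sequence $(\alpha_n)$ cofinal in $\delta$. A *$\delta$-array* is a family $(\mathfrak b_\eta)_{\eta\in\lambda^{<\omega}}$ of nonempty threads, admissible over $\mathcal I_{<\delta}$, with pairwise disjoint supports $S_{\mathfrak b_\eta}$ bounded in $\delta$, and $S_{\mathfrak b_\eta}\subset[\alpha_n,\delta)$ for $\eta\in\lambda^n$.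

There are at most $2^\lambda$ blocks inside $\delta$ (as $|\delta|\le2^\lambda$ and $|E_D|\le\lambda$), hence at most $(2^\lambda)^{\aleph_0}=2^\lambda$ threads and at most $(2^\lambda)^\lambda=2^\lambda$ arrays. If there are none, let $\mathcal I_\delta=\emptyset$. Otherwise enumerate them, with repetitions, as $(\mathfrak b^\xi_\eta)_\eta$, $\xi<2^\lambda$. Choose recursively branches $f_\xi\in\lambda^\omega$ and put $w_\xi=\bigcup_n\mathfrak b^\xi_{f_\xi|n}$, such that for every $\zeta<\xi$ the set $S_{w_\zeta}$ meets $S_{\mathfrak b^\xi_{f_\xi|n}}$ for only finitely many $n$.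

This is possible. Since $S_{w_\zeta}$ is countable and the supports in the array are pairwise disjoint, $N_\zeta=\{\eta:S_{w_\zeta}\cap S_{\mathfrak b^\xi_\eta}\ne\emptyset\}$ is countable. A branch passing through infinitely many elements of $N_\zeta$ is the union of a subset of $N_\zeta$, so $\zeta$ forbids at most $2^{\aleph_0}$ branches. In total at most $|\xi|\,2^{\aleph_0}<2^\lambda=\lambda^{\aleph_0}$ branches are forbidden. Let $\mathcal I_\delta=\{w_\xi:\xi<2^\lambda\}$. Each $w_\xi$ is a thread with $S_{w_\xi}\subset\delta$.

**Step 2: $\mathcal I$ is pairwise a.c.** Induct on $\delta$, assuming $\mathcal I_{<\delta}$ is pairwise a.c. Let $w=w_\xi\in\mathcal I_\delta$ and $\mathfrak b_n=\mathfrak b^\xi_{f_\xi|n}$.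

- Let $w'\in\mathcal I_{\delta'}$ with $\delta'<\delta$. Then $S_{w'}\subset\delta'$ meets $S_{\mathfrak b_n}\subset[\alpha_n,\delta)$ only if $\alpha_n<\delta'$, i.e. for finitely many $n$. Each $\mathfrak b_n$ is a.c. with $w'$ by Lemma 4.1, both being admissible over $\mathcal I_{<\delta}$. So only finitely many $b\in w\setminus w'$ meet $S_{w'}$.
- Let $w'=w_\zeta$, $\zeta<\xi$ (enough by symmetry). Only finitely many $\mathfrak b_n$ meet $S_{w'}$. Each of them is bounded in $\delta$, so it meets only finitely many of the pieces $\mathfrak b^\zeta_{f_\zeta|m}$ of $w'$, and is a.c. with each of them by Lemma 4.1. A block $b\in\mathfrak b_n\setminus w'$ lies in none of these pieces, so only finitely many blocks of $w\setminus w'$ meet $S_{w'}$.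

**Step 3: $(*)$ holds.** For each $k$ choose $\gamma_k<\kappa$ with $S_{\mathfrak b_k}\subset\gamma_k$ and $\mathfrak b_k$ admissible over $\mathcal I_{<\gamma_k}$; this is possible as $\kappa$ is regular and uncountable. Supports are disjoint, so for each $\alpha<\kappa$ all but at most $|\alpha|$ many $k$ satisfy $\min S_{\mathfrak b_k}\ge\alpha$. Choose $\beta_0<\beta_1<\dots<\kappa$ such that for each $n$ at least $\lambda$ many $k$ satisfy $\min S_{\mathfrak b_k}\ge\beta_n$ and $\gamma_k<\beta_{n+1}$: given $\beta_n$, take $\lambda$ many $k$ with the first property and $\beta_{n+1}$ above $\beta_n$ and above the supremum of their $\gamma_k$. Let $\delta=\sup\beta_n$. For the sequence $(\alpha_n)$ fixed for $\delta$, each set $A_n=\{k:\min S_{\mathfrak b_k}\ge\alpha_n,\ \gamma_k<\delta\}$ has size at least $\lambda$, since $\alpha_n<\beta_m$ for some $m$. As $|\lambda^{<\omega}|=\lambda$, we can choose, one after another along an enumeration of $\lambda^{<\omega}$ of length $\lambda$, distinct $k_\eta\in A_{|\eta|}$. Then $(\mathfrak b_{k_\eta})_\eta$ is a $\delta$-array, say the $\xi$-th,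 and $w_\xi$ contains $\mathfrak b_{k_{f_\xi|n}}$ for all $n$. $\square$

Fix $\mathcal I$ as in Proposition 4.2.

**Definition.** $\mathbb G$ is the set of threads $g$ with $g=^*\bigcup I$ for some finite $I\subset\mathcal I$ ($I=\emptyset$ gives all finite threads).

So $\mathcal I\subset\mathbb G$. Elements of $\mathbb G$ are admissible over $\mathcal I$, hence pairwise a.c. by Lemma 4.1. Any thread $=^*$ to an element of $\mathbb G$ is in $\mathbb G$. If $g,g'\in\mathbb G$ and $g\cup g'$ is a thread, it is in $\mathbb G$.

**Definition.** A finite $F\subset X$ is *$g$-closed* if each $b\in g$ has $D_b\subset F$ or $D_b\cap F=\emptyset$. For any finite $F$ put $g^F=\{b\in g:D_b\cap F=\emptyset\}$; it is $=^*g$.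

**Lemma 4.3.** Given $g_1,\dots,g_n\in\mathbb G$ and a finite $F_0\subset X$, there is a finite $F\supseteq F_0$, closed for all $g_i$, such that any two blocks of $\bigcup_ig_i^F$ are equal or disjoint. Then $\bigcup_ig_i^F$ is a thread in $\mathbb G$.

*Proof.* Let $P$ be the set of $b\in\bigcup g_i$ meeting some $b'\in\bigcup g_i$, $b'\ne b$. If $b\in g_i$ and $b'\in g_j$, then $b\notin g_j$, so $b\in g_i\setminus g_j$ meets $S_{g_j}$; hence $P$ is finite. Let $F_1=F_0\cup\bigcup_{b\in P}D_b$, and let $F$ be the union of $F_1$ and all $D_b$, $b\in\bigcup g_i$, that meet $F_1$. It is finite. Let $b\in\bigcup g_i$ meet $F$. If it meets $F_1$, then $D_b\subset F$. Otherwise it meets an added $D_{b'}$, so $b=b'$ or $b\in P$, and again $D_b\subset F$. So $F$ is closed. Blocks disjoint from $F$ are not in $P$, which gives the second property. Finally $\bigcup g_i^F=^*\bigcup g_i$. $\square$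

Let $\mathcal G=\mathbb G/{=^*}$, ordered by $[g]\le[h]\iff g\subset^*h$. By Lemma 4.3 it is a join-semilattice with least element $[\emptyset]$ and $[g]\vee[h]=[g^F\cup h^F]$; a representative of the join is $=^*g\cup h$.

## 5. The ring: matrices together with infinite products $\varepsilon_g$

### 5.1 The spaces $N_\gamma$

For $h\in\mathbb G$ and $h$-closed $F\subset F'$, a block of $h$ meeting $F'\setminus F$ lies in $F'$ and not in $F$, hence lies in $F'\setminus F$. So we may define $h_{F'\setminus F}\in E_{F'\setminus F}$ as the tensor product of the $t_b$ ($b\in h$, $D_b\subset F'\setminus F$) and the $e_x$ ($x\in F'\setminus F$, $x\notin S_h$). It is nonzero, and $h_{F''\setminus F}=h_{F'\setminus F}\otimes h_{F''\setminus F'}$. The $h$-closed sets are closed under unions and cofinal among the finite sets. Let $N_h=\varinjlim E_F$ over $h$-closed $F$, along the injections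
$$\xi\mapsto\xi\otimes h_{F'\setminus F},\tag{2}$$
and write $[\xi]_F\in N_h$ for the image of $\xi\in E_F$. The maps $E_F\to N_h$ are injective. In words: the tail is $t_b$ on the blocks of $h$ and $e$ elsewhere.

Choose a representative $h_\gamma$ of each $\gamma\in\mathcal G$, with $h_{[\emptyset]}=\emptyset$; put $N_\gamma=N_{h_\gamma}$ and $N=\bigoplus_{\gamma\in\mathcal G}N_\gamma$. The algebra $B_F$ acts on each $N_\gamma$ by $a[\xi]_{F'}=[(a\otimes1)\xi]_{F'}$ for $h_\gamma$-closed $F'\supseteq F$. This is compatible with (2), which tensors with vectors on sites outside $F'$, and with the inclusions $B_F\subset B_{F''}$.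

### 5.2 The operators $\varepsilon_g$

For a block $b$ let $\varepsilon_b=|t_b\rangle\langle\theta_b|\in B_{D_b}$, an idempotent with $\varepsilon_bt_b=t_b=\varepsilon_be_{D_b}$. For $g\in\mathbb G$ we want $\varepsilon_g=\prod_{b\in g}\varepsilon_b$ as an operator $N_\gamma\to N_\delta$, $\delta=\gamma\vee[g]$.

**Definition.** A finite set $F$ is *good* for $(g,\gamma)$ if it is closed for $g,h_\gamma,h_\delta$, any two blocks of $g\cup h_\gamma\cup h_\delta$ disjoint from $F$ are equal or disjoint, and $h_\delta^F=g^F\cup h_\gamma^F$.

*Good sets are cofinal:* as $h_\delta=^*g\cup h_\gamma$, apply Lemma 4.3 with $F_0$ containing all blocks of the finite set $h_\delta\triangle(g\cup h_\gamma)$. *Upward closure:* if $F$ is good and $F'\supseteq F$ is finite and closed for $g,h_\gamma,h_\delta$, then $F'$ is good, because blocks disjoint from $F'$ are disjoint from $F$. Consequently, for finitely many pairs $(g,\gamma)$ there are arbitrarily large $F$ good for all of them. For good $F$ put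
$$\varepsilon_g[\xi]_F=[\varepsilon_{g|F}\,\xi]_F\in N_\delta,\qquad\varepsilon_{g|F}=\prod_{b\in g,\ D_b\subset F}\varepsilon_b .\tag{3}$$

**Well-definedness.** For good $F\subset F'$ we need
$$\varepsilon_{g|F'}\bigl(\xi\otimes(h_\gamma)_{F'\setminus F}\bigr)=\varepsilon_{g|F}\,\xi\otimes(h_\delta)_{F'\setminus F} .$$
The blocks of $g$ inside $F'$ lie in $F$ or in $F'\setminus F$. Let $b\in g$ with $D_b\subset F'\setminus F$.

- If $b\in h_\gamma$, then $(h_\gamma)_{F'\setminus F}$ has factor $t_b$ on $D_b$, and $\varepsilon_bt_b=t_b$.
- If $b\notin h_\gamma$, then a block of $h_\gamma$ meeting $D_b$ does not lie in $F$; by closedness it is disjoint from $F$, so by goodness it equals $b$, which is impossible. So $D_b\cap S_{h_\gamma}=\emptyset$, the factor on $D_b$ is $e_{D_b}$, and $\varepsilon_be_{D_b}=t_b$.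

The remaining factors are unchanged. The result has factor $t_b$ for each $b\in g^F\cup h_\gamma^F=h_\delta^F$ lying in $F'\setminus F$, and $e_x$ elsewhere; that is, it is $\varepsilon_{g|F}\,\xi\otimes(h_\delta)_{F'\setminus F}$.

**Relations in $\mathrm{End}_K(N)$.**

- **(R1)** For finite threads $g$, $\varepsilon_g=\prod_{b\in g}\varepsilon_b\in B_{S_g}$; in particular $\varepsilon_\emptyset=1$. Indeed $\delta=\gamma$; evaluate (3) on good $F\supseteq S_g$.
- **(R2)** If $g,g'\in\mathbb G$ and $g\cup g'$ is a thread, then $\varepsilon_g\varepsilon_{g'}=\varepsilon_{g\cup g'}$. Both sides map $N_\gamma$ to $N_{\gamma\vee[g]\vee[g']}$. For $F$ good for $(g',\gamma)$, $(g,\gamma\vee[g'])$ and $(g\cup g',\gamma)$ the claim is $\varepsilon_{g|F}\varepsilon_{g'|F}=\varepsilon_{(g\cup g')|F}$, which holds since the $\varepsilon_b$, $b\in g\cup g'$, are idempotents on pairwise disjoint sets of sites.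
- **(R3)** If $F\cap S_g=\emptyset$, then $\varepsilon_g$ commutes with $B_F$. For good $F'\supseteq F$, $\varepsilon_{g|F'}$ acts on sites in $S_g$ only.

A consequence of (R2) used constantly: if $g\subset g'$ are in $\mathbb G$, then $\varepsilon_g\varepsilon_{g'}=\varepsilon_{g'}$. We say $\varepsilon_{g'}$ *absorbs* $\varepsilon_g$.

### 5.3 The ring $R$ and its ideals $I_\gamma$

**Definition.** $R\subset\mathrm{End}_K(N)$ is the span of all $a\varepsilon_g$ with $g\in\mathbb G$, $a\in B_F$, $F$ finite, $F\cap S_g=\emptyset$. We call these elements *generators*.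

**Normal form.** Given finitely many generators $a_i\varepsilon_{g_i}$, take $F$ as in Lemma 4.3 for the $g_i$, containing the supports of all $a_i$ and any prescribed finite set. The set $g_i\setminus g_i^F$ is finite and its blocks lie in $F$. So by (R2), (R1)
$$a_i\varepsilon_{g_i}=a_i'\varepsilon_{g_i^F},\qquad a_i'=a_i\varepsilon_{g_i\setminus g_i^F}\in B_F,$$
and by (R2), (R3) $(a_1'\varepsilon_{g_1^F})(a_2'\varepsilon_{g_2^F})=a_1'a_2'\,\varepsilon_{g_1^F\cup g_2^F}$. Hence $R$ is a unital algebra. For $\gamma\in\mathcal G$ put
$$I_\gamma=\mathrm{span}\{a\varepsilon_g\ (a\in B_F,\ F\cap S_g=\emptyset):[g]\ge\gamma\}.$$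
This is an ideal, because $[g_1^F\cup g_2^F]=[g_1]\vee[g_2]$. It contains $\varepsilon_{h_\gamma}$, and every $\varepsilon_g$ is nonzero: on $N_{[\emptyset]}$, for good $F$, $\varepsilon_g[e_F]_F=[\varepsilon_{g|F}e_F]_F$, and $\varepsilon_{g|F}e_F$ is a tensor product of nonzero vectors $t_b$ and $e_x$. So $I_\gamma\ne0$.

**$R$ is a directed union of finite-dimensional semisimple algebras.** By the normal form a finite subset of $R$ lies in the span $A$ of the $B_F\varepsilon_k$, where $k$ ranges over the unions of subfamilies of $\{g_i^F\}$, including $k=\emptyset$. By (R2), (R3) the $\varepsilon_k$ form a finite set of commuting idempotents containing $1$, closed under products and commuting with $B_F$. Their span is a commutative algebra isomorphic to $K^r$ for some $r$, and $A$ is a quotient of $B_F\otimes K^r$. So $A$ is finite-dimensional semisimple with $1_R\in A$. Since every finite subset of $R$ lies in such an $A$, and each $A$ is spanned by a finite set, these $A$ form a directed family with union $R$. In particular $R$ is regular.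

## 6. The left module $N$ is faithful and uniform

**Proposition 6.1.** $N$ is a faithful uniform left $R$-module.

*Proof.* $N$ is faithful since $R\subset\mathrm{End}_K(N)$. Let $0\ne\xi=\sum_{\gamma\in\Gamma}\xi_\gamma$ with $\Gamma$ finite and $0\ne\xi_\gamma\in N_\gamma$, and let $\eta\ge\gamma$ for all $\gamma\in\Gamma$. We show $R\xi\supseteq N_\eta\ne0$. This gives uniformity, as for two nonzero elements we can choose a common $\eta$. The method is that of 3.2: pick one component and kill the others, using a block on which their tail is $t_b$ and the chosen tail is $e$.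

**Step 1: blocks that separate.** Let $\gamma_0$ be minimal in $\Gamma$. For $\gamma\in\Gamma\setminus\{\gamma_0\}$ we have $\gamma\not\le\gamma_0$, so $h_\gamma\setminus h_{\gamma_0}$ is infinite. Take $F$ as in Lemma 4.3 for $h_\eta$ and the $h_\gamma$ ($\gamma\in\Gamma$), as large as we like, with $\xi_\gamma=[\xi_\gamma^F]_F$ and $h_\gamma^F\subset h_\eta^F$ (put the finitely many blocks of $h_\gamma\setminus h_\eta$ into $F$). For $\gamma\neq\gamma_0$ pick $b_\gamma\in h_\gamma^F\setminus h_{\gamma_0}$. Let $P$ be the set of these blocks and $F'=F\cup\bigcup_{b\in P}D_b$. The blocks in $P$ are pairwise disjoint and disjoint from $F$. A block of one of our threads that meets $F'$ but not $F$ meets some $D_b$, $b\in P$, hence equals $b$; so $F'$ is closed for all these threads.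

**Step 2: the element $c$.** For $b\in P$ choose $\phi_b\in E_{D_b}^*$ with $\phi_b(t_b)=0$, $\phi_b(e_{D_b})=1$; choose $\omega\in E_F^*$ with $\omega(\xi^F_{\gamma_0})=1$. For $v\in E_{F'}$ put
$$c=|v\rangle\bigl\langle\omega\otimes\textstyle\bigotimes_{b\in P}\phi_b\bigr|\ \varepsilon_{h_\eta^{F'}}\in R .$$

**Step 3: computing $c\,\xi_\gamma$.** We have $\xi_\gamma=[\xi_\gamma^F\otimes(h_\gamma)_{F'\setminus F}]_{F'}$. Here $(h_\gamma)_{F'\setminus F}$ is the tensor product over $b\in P$ of $t_b$ if $b\in h_\gamma$, and of $e_{D_b}$ otherwise: if $b\notin h_\gamma$, a block of $h_\gamma$ meeting $D_b$ would be disjoint from $F$ (by closedness), hence equal to $b$; so $D_b\cap S_{h_\gamma}=\emptyset$. The set $F'$ is good for $(h_\eta^{F'},\gamma)$, with target $N_{\gamma\vee\eta}=N_\eta$, because $h_\gamma^{F'}\subset h_\eta^{F'}$ and by Step 1. No block of $h_\eta^{F'}$ lies in $F'$, so by (3) $\varepsilon_{h_\eta^{F'}}$ sends $[\zeta]_{F'}\in N_\gamma$ to $[\zeta]_{F'}\in N_\eta$. Thus $c\,\xi_\gamma$ is a scalar multiple of $[v]_{F'}\in N_\eta$. For $\gamma\neq\gamma_0$ the factor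 $\phi_{b_\gamma}(t_{b_\gamma})=0$ occurs. For $\gamma_0$, no $b\in P$ lies in $h_{\gamma_0}$, so the scalar is $\omega(\xi_{\gamma_0}^F)\prod_{b\in P}\phi_b(e_{D_b})=1$. Hence $c\xi=[v]_{F'}\in N_\eta$. As $v$ is arbitrary and $F'$ can be taken arbitrarily large, $R\xi\supseteq N_\eta$. $\square$

## 7. Vectors killed by an element of a right module

Suppose from now on that $U$ is a faithful uniform right $R$-module; we want a contradiction. By Lemma 1.3, $uI\ne0$ for all $0\neq u\in U$ and all ideals $I\ne0$.

**Definition.** Let $y\in U$, $g\in\mathbb G$, $F$ finite with $F\cap S_g=\emptyset$, $v\in E_F$. We say that *$y$ kills $(v,g)$* if $y\,|v\rangle\langle\omega|\,\varepsilon_g=0$ for all $\omega\in E_F^*$.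

For the product tail in 3.3, $y$ kills $(v,\emptyset)$ iff $\tau_F(v)=0$. For fixed $F,g$ the killed $v$ form a subspace.

**(K0)** *Killing can be tested on one nonzero functional.* If $\omega'(p')=1$ with $\omega'\in E_F^*$, $p'\in E_F$, then, by (R3), $|v\rangle\langle\omega''|\varepsilon_g=|v\rangle\langle\omega'|\varepsilon_g\,|p'\rangle\langle\omega''|$ for all $\omega''$. So if $y|v\rangle\langle\omega'|\varepsilon_g=0$, then $y$ kills $(v,g)$.

For a finite thread $d$ put $t_d=\bigotimes_{b\in d}t_b\in E_{S_d}$. Note that $\varepsilon_d=|t_d\rangle\langle\theta_d|$ with $\theta_d=\bigotimes_{b\in d}\theta_b$. The next rule enlarges killed vectors; the only condition is that blocks of $g$ that are lost must be present in the vector as factors $t_b$.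

**(K1)** *Let $y$ kill $(v,g)$, $v\in E_F$. Let $F'$ be finite, disjoint from $F$, and $g'\in\mathbb G$ with $S_{g'}\cap(F\cup F')=\emptyset$. Suppose $D_b\subset F'$ for all $b\in g\setminus g'$, and $v'=t_{g\setminus g'}\otimes v''\in E_{F'}$. Then $y$ kills $(v\otimes v',g')$.*

*Proof.* $g\setminus g'$ is finite, its blocks being disjoint and inside $F'$. So $g\cap g'=^*g$ is in $\mathbb G$ and $\varepsilon_g=\varepsilon_{g\setminus g'}\varepsilon_{g\cap g'}$. The second factor commutes with $B_{F\cup F'}$, as $S_{g\cap g'}\subset S_{g'}$, and is absorbed by $\varepsilon_{g'}$. Choose $\omega_1\in E_F^*$, $p\in E_F$ with $\omega_1(p)=1$. The idempotent $\varepsilon_{g\setminus g'}\in B_{F'}$ fixes $p\otimes v'$. So for $\omega\in E_{F\cup F'}^*$, by (1),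
$$\bigl(|v\rangle\langle\omega_1|\varepsilon_g\bigr)\bigl(|p\otimes v'\rangle\langle\omega|\varepsilon_{g'}\bigr)=|v\rangle\langle\omega_1|\cdot|p\otimes v'\rangle\langle\omega|\,\varepsilon_{g'}=|v\otimes v'\rangle\langle\omega|\,\varepsilon_{g'},$$
and $y$ annihilates the left side. $\square$

**(K2)** *For a finite set $d\subset g$: $y$ kills $(v,g)$ iff $y$ kills $(v\otimes t_d,\,g\setminus d)$.*

*Proof.* ($\Rightarrow$) is (K1) with $F'=S_d$ and $g'=g\setminus d$. ($\Leftarrow$) holds because $|v\rangle\langle\omega|\varepsilon_g=|v\rangle\langle\omega|\varepsilon_d\varepsilon_{g\setminus d}=|v\otimes t_d\rangle\langle\omega\otimes\theta_d|\,\varepsilon_{g\setminus d}$. $\square$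

Fix $0\ne y\in U$. Since $|X|=\kappa$, one of the following two cases occurs.

- **Case A:** for $d=e$ or for $d=f$, $y$ kills $(d_x,\emptyset)$ for $\kappa$ many $x$.
- **Case B:** for $\kappa$ many $x$, $y$ kills neither $(e_x,\emptyset)$ nor $(f_x,\emptyset)$.

### 7.1 Case A

This is the computation of 3.3. Choose pairwise disjoint pairs $\{x_k,z_k\}$ ($k<\kappa$) of such sites. Then $b_k=(\{x_k,z_k\},\,d_{x_k}\otimes f_{z_k})$ is a block. Apply $(*)$ to $\mathfrak b_k=\{b_k\}$ to get $w\in\mathcal I$ containing infinitely many $b_k$. Let $a\varepsilon_g$ be a generator of $I_{[w]}$, $a\in B_F$, $F\cap S_g=\emptyset$. As $w\setminus g$ is finite, some $b_k\in g$; then $D_{b_k}\cap F=\emptyset$. For every $v\in E_F$, (K1) applied to $(d_{x_k},\emptyset)$ with $F\cup\{z_k\}$ in the role of $F'$ and $g\setminus\{b_k\}$ in the role of $g'$ (no block is lost) shows that $y$ kills $(v\otimes d_{x_k}\otimes f_{z_k},\,g\setminus\{b_k\})$. By (K2), $y$ kills $(v,g)$. Since $a$ is a sum of operators $|v\rangle\langle\omega|$, $ya\varepsilon_g=0$. Thus $yI_{[w]}=0$ with $y\ne0$ and $I_{[w]}\neq0$: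 a contradiction.

## 8. Case B: uniformity forces killed vectors

In the model of 3.3, Case B means $\tau_x(e_x)\ne0\ne\tau_x(f_x)$; then a combination of $e_x$ and $f_x$ is killed, and we are back in Case A. In general, uniformity yields a killed vector $\sigma_x=e_x\otimes\alpha_x-f_x\otimes\beta_x$, but with two complications. It lives on a finite set $F_x$ and with a thread $h_x$; and these data may share sites for different $x$, so the $\sigma_x$ cannot be put into pairwise disjoint blocks. A $\Delta$-system argument reduces the sharing to a fixed set $\rho$, and determinants remove the part of $\sigma_x$ living on $\rho$.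

### 8.1 A relation at each site

Fix an $x$ as in Case B. By (K0), tested on $e_x^*$, the elements $y_1=y|e_x\rangle\langle e_x^*|$ and $y_2=y|f_x\rangle\langle e_x^*|$ are nonzero. By uniformity $y_1r_1=y_2r_2=:z\ne0$ for some $r_i\in R$.

**Purpose: bring $r_1,r_2$ into the form (matrix)$\cdot\varepsilon_h$ with one $h$.** Write $r_1,r_2$ as sums of generators $c\varepsilon_g$, and let $\gamma$ be the join of the classes of all threads $g$ occurring. As $zI_\gamma\neq0$, there is a generator $a\varepsilon_{h_0}$ with $[h_0]\ge\gamma$ and $za\varepsilon_{h_0}\neq0$. Take $F\ni x$ finite and $h_0$-closed, containing the supports of $a$ and of all $c$, and all blocks of the finite sets $g\setminus h_0$. Let $h=h_0^F$. For each $g$ occurring, the blocks of $g\setminus h$ lie in $F$: those not in $h_0$ by choice of $F$, those in $h_0\setminus h_0^F$ by closedness. So $g\setminus h$ is finite and $\varepsilon_g=\varepsilon_{g\setminus h}\varepsilon_{g\cap h}$, where $\varepsilon_{g\cap h}$ commutes with $B_F$ and is absorbed by $\varepsilon_h$. Also $\varepsilon_{h_0}=\varepsilon_{h_0\setminus h}\varepsilon_h$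 with $\varepsilon_{h_0\setminus h}\in B_F$. Hence
$$c\varepsilon_g\,a\varepsilon_{h_0}=c\,\varepsilon_{g\setminus h}\,a\,\varepsilon_{h_0\setminus h}\,\varepsilon_{g\cap h}\,\varepsilon_h=(c\,\varepsilon_{g\setminus h}\,a\,\varepsilon_{h_0\setminus h})\,\varepsilon_h .$$
So $r_ia\varepsilon_{h_0}=b_i\varepsilon_h$ with $b_i\in B_F$, and $y_1b_1\varepsilon_h=y_2b_2\varepsilon_h\ne0$.

**Purpose: pass to vectors.** Write $1_{B_F}$ as a sum of rank-one operators; they commute with $\varepsilon_h$. Multiplying on the right by a suitable one, we find $p\in E_F$, $\omega\in E_F^*$ with $y_1b_1|p\rangle\langle\omega|\varepsilon_h=y_2b_2|p\rangle\langle\omega|\varepsilon_h\neq0$. With the contractions $\alpha=(e_x^*\otimes1)b_1p$ and $\beta=(e_x^*\otimes1)b_2p$ in $E_{F\setminus\{x\}}$, rule (1) turns this into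
$$y\,|e_x\otimes\alpha\rangle\langle\omega|\,\varepsilon_h=y\,|f_x\otimes\beta\rangle\langle\omega|\,\varepsilon_h\ne0 .$$
By (K0) we obtain, for each $x$ as in Case B, $F_x\ni x$, $h_x\in\mathbb G$ with $F_x\cap S_{h_x}=\emptyset$, and $\alpha_x,\beta_x\in E_{F_x\setminus\{x\}}$ such that
$$y\text{ kills }(\sigma_x,h_x),\quad\sigma_x:=e_x\otimes\alpha_x-f_x\otimes\beta_x,\qquad y\text{ does not kill }(e_x\otimes\alpha_x,h_x).\tag{4}$$
In particular $\alpha_x\ne0$, so $\sigma_x\neq0$.

### 8.2 Making the overlap constant

Let $\mathrm{Sup}_x=F_x\cup S_{h_x}$, a countable set. As $x\in\mathrm{Sup}_x$, the map $x\mapsto\mathrm{Sup}_x$ is countable-to-one, so there are $\kappa$ many distinct sets $\mathrm{Sup}_x$; keep one $x$ for each. The $\Delta$-system lemma (Kunen, *Set Theory*, Thm II.1.6) says: if $\kappa$ is regular, $\kappa>\aleph_1$, and $\nu^{\aleph_0}<\kappa$ for all $\nu<\kappa$, then any family of $\kappa$ distinct countable sets has a subfamily of size $\kappa$ any two distinct members of which have the same intersection. Hence there is a set $Z_1$ of $\kappa$ many $x$ with $\mathrm{Sup}_x\cap\mathrm{Sup}_{x'}=\rho$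 for $x\ne x'$ in $Z_1$. The set $\rho$ is countable; discarding countably many $x$ we have $x\notin\rho$ for $x\in Z_1$. Fix $x_*\in Z_1$ and let $x\in Z_1\setminus\{x_*\}$.

**Purpose: blocks of $h_x$ meeting $\rho$ shall lie inside $\rho$.** Only finitely many $b\in h_x\setminus h_{x_*}$ meet $\rho\subset F_{x_*}\cup S_{h_{x_*}}$: finitely many meet $F_{x_*}$, and $h_x,h_{x_*}$ are a.c. Let $d$ be the set of these blocks. By (K2), replacing $h_x$ by $h_x\setminus d$, $F_x$ by $F_x\cup S_d$, and $\alpha_x,\beta_x$ by $\alpha_x\otimes t_d,\beta_x\otimes t_d$ preserves (4), and it does not change $\mathrm{Sup}_x$. After this, every $b\in h_x$ meeting $\rho$ lies in $h_{x_*}$, hence $D_b\subset\mathrm{Sup}_x\cap\mathrm{Sup}_{x_*}=\rho$. So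
$$\mathfrak r_x:=\{b\in h_x:D_b\cap\rho\ne\emptyset\}\ \subset\ \mathfrak r:=\{b\in h_{x_*}:D_b\subset\rho\}.$$

**Purpose: make $\mathfrak r_x$ constant.** Let $b\in\mathfrak r\setminus\mathfrak r_x$. Then $b\notin h_x$. Moreover $D_b$ meets no $b'\in h_x$: otherwise $b'$ meets $\rho$, so $b'\in\mathfrak r_x\subset h_{x_*}$, and the blocks $b,b'$ of $h_{x_*}$ meet, giving $b=b'\in h_x$. As $D_b\subset\rho\subset\mathrm{Sup}_x$, this gives $D_b\subset F_x$. Hence $\mathfrak r\setminus\mathfrak r_x$ is finite. The countable set $\mathfrak r$ has only countably many cofinite subsets, so $\mathfrak r_x=\mathfrak r_0$ is the same for $\kappa$ many $x$; let $Z_2\subset Z_1\setminus\{x_*\}$ be the set of these. For $x\in Z_2$ we have $\rho\subset F_x\sqcup S_{h_x}$ and $\rho\cap S_{h_x}=S_{\mathfrak r_0}$, so $F_x\cap\rho=\rho\setminus S_{\mathfrak r_0}=:\rho_0$ is a fixed finite set, and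
$$h_x=\mathfrak r_0\sqcup s_x,\qquad F_x=\rho_0\sqcup G_x,\qquad x\in G_x,$$
with $S_{\mathfrak r_0}\subset\rho$ and $S_{s_x}\cap\rho=\emptyset$. The sets $T_x:=G_x\sqcup S_{s_x}=\mathrm{Sup}_x\setminus\rho$ are pairwise disjoint and disjoint from $\rho$.

(The thread $s_x$ need not be in $\mathbb G$, but it is admissible over $\mathcal I$, as $s_x\subset h_x\in\mathbb G$. This is why $(*)$ was stated for admissible threads.)

**Purpose: make the coefficient space constant.** Let $C=E_{\rho_0}$, a finite-dimensional space, and let $C_x\subset C$ be the least subspace with $\sigma_x\in E_{G_x}\otimes C_x$, namely the image of $E_{G_x}^*\to C$, $\phi\mapsto(\phi\otimes1)\sigma_x$. Since $C$ has at most $\max(|K|,\aleph_0)<\kappa$ subspaces, we may shrink $Z_2$, keeping size $\kappa$, so that $C_x=C'$ for all $x\in Z_2$. Let $c_1,\dots,c_m$ be a basis of $C'$; $m\ge1$ as $\sigma_x\ne0$. Then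
$$\sigma_x=\sum_{j=1}^m\sigma_{xj}\otimes c_j,\qquad\sigma_{x1},\dots,\sigma_{xm}\in E_{G_x}\ \text{linearly independent};$$
indeed $\phi\mapsto\sum_j\phi(\sigma_{xj})c_j$ is onto $C'$, which forces independence. Since $e_x\otimes\alpha_x=|e_x\rangle\langle e_x^*|\,\sigma_x$ and $x\in G_x$, also
$$e_x\otimes\alpha_x=\sum_ja_{xj}\otimes c_j,\qquad a_{xj}=|e_x\rangle\langle e_x^*|\,\sigma_{xj}\in E_{G_x}.$$

### 8.3 Determinants decouple the shared sites

The killed vector $\sigma_x$ ties $G_x$ to $\rho_0$. From $m$ different sites $x$ we now produce a killed vector of product form $\Delta\otimes c$, with $\Delta$ on private sites and $c\in C'$ arbitrary.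

For distinct $x_1,\dots,x_m\in Z_2$ put $G=\bigsqcup_iG_{x_i}$ and
$$\Delta=\det(\sigma_{x_ij})_{i,j}=\sum_\pi\mathrm{sgn}(\pi)\,\sigma_{x_1\pi(1)}\otimes\dots\otimes\sigma_{x_m\pi(m)}\in E_G .$$
The determinant is taken in the commutative ring $\bigotimes_i\mathrm{Sym}(E_{G_{x_i}})$, in which $E_G=\bigotimes_iE_{G_{x_i}}$ is the component of multidegree $(1,\dots,1)$. We have $\Delta\neq0$, because the tensors $\bigotimes_i\sigma_{x_ij_i}$ ($1\le j_i\le m$) are linearly independent. The $(i,j)$-cofactor $\Delta_{ij}$ lies in $\bigotimes_{i'\neq i}E_{G_{x_{i'}}}$, and $\sum_i\Delta_{ij}\sigma_{x_il}=\delta_{jl}\Delta$ (expand along column $j$ the matrix whose column $j$ is replaced by column $l$). Hence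
$$\sum_i\Delta_{ij}\otimes\sigma_{x_i}=\sum_l\Bigl(\sum_i\Delta_{ij}\otimes\sigma_{x_il}\Bigr)\otimes c_l=\Delta\otimes c_j .$$
Let $r=\mathfrak r_0\sqcup s_{x_1}\sqcup\dots\sqcup s_{x_m}=\bigcup_ih_{x_i}$. Its blocks are pairwise disjoint since the $T_{x_i}$ are disjoint from each other and from $\rho$; so $r$ is a thread, and as a union of elements of $\mathbb G$ it is in $\mathbb G$. Also $S_r\cap(\rho_0\cup G)=\emptyset$. By (4) and (K1), going from $F_{x_i}$ with $F'=\bigsqcup_{i'\ne i}G_{x_{i'}}$ and $g=h_{x_i}\subset g'=r$ (no block is lost), $y$ kills each $(\Delta_{ij}\otimes\sigma_{x_i},r)$. Summing over $i$,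
$$y\text{ kills }(\Delta\otimes c,\,r)\quad\text{for all }c\in C'.\tag{5}$$

If $m=1$, then $\Delta=\sigma_{x_11}$, $\Delta_{11}=1$, and (5) just restates (4).

### 8.4 The final thread

In Case A, $y$ itself was annihilated by an ideal. Here (5) only concerns vectors whose part on $\rho_0$ is in $C'$, so we replace $y$ by an element $u$ that brings such a part along; it is nonzero by the second half of (4).

**The element $u$.** Pick $x_0\in Z_2$. By (4) for $x_0$ there are $j$ and $\omega\in E_{F_{x_0}}^*$ such that, with $a=a_{x_0j}\in E_{G_{x_0}}$ and $c=c_j\in C'$,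
$$u:=y\,|a\otimes c\rangle\langle\omega|\,\varepsilon_{h_{x_0}}\neq0 .$$

**The thread $w$.** Choose $\kappa$ many pairwise disjoint $(m+1)$-tuples $(x_1^k,\dots,x_{m+1}^k)$, $k<\kappa$, of distinct elements of $Z_2\setminus\{x_0\}$. Let $G_k,\Delta_k,r_k$ be as in 8.3 for $(x_1^k,\dots,x_m^k)$, and $z_k=x_{m+1}^k$. Then $b_k=(G_k\cup\{z_k\},\ \Delta_k\otimes f_{z_k})$ is a block: $\Delta_k\otimes f_{z_k}\neq0$ is annihilated by $e_{z_k}^*$, so it is not in $Ke_{G_k\cup\{z_k\}}$. The sets
$$\mathfrak b_k=\{b_k\}\sqcup s_{x_1^k}\sqcup\dots\sqcup s_{x_m^k}$$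
are threads, admissible over $\mathcal I$. As $S_{\mathfrak b_k}\subset\bigcup_{i\le m+1}T_{x_i^k}$, their supports are pairwise disjoint and disjoint from $\rho\cup T_{x_0}$. By $(*)$ there is $w\in\mathcal I$ with $\mathfrak b_k\subset w$ for infinitely many $k$.

**Claim.** $uI_\gamma=0$ for $\gamma=[w]\vee[h_{x_0}]$.

Since $u\ne0$ and $I_\gamma\neq0$, the claim contradicts Lemma 1.3 and finishes the proof. Let $q\varepsilon_g$ be a generator of $I_\gamma$: $q\in B_F$, $F\cap S_g=\emptyset$, $[g]\ge\gamma$.

**Step 1: rewrite $uq\varepsilon_g$ through vectors on a finite set $F_1$.** Choose a finite $g$-closed $F_1\supseteq F\cup F_{x_0}\cup\bigcup\{D_b:b\in h_{x_0}\setminus g\}$ and put $g'=g^{F_1}$. Then $q\varepsilon_g=q'\varepsilon_{g'}$ with $q'=q\,\varepsilon_{g\setminus g'}\in B_{F_1}$. Let $d=h_{x_0}\setminus g'$. Its blocks lie in $F_1$: those outside $g$ by choice of $F_1$, those in $g\setminus g'$ by closedness. So $d$ is finite, and $S_d\cap F_{x_0}=\emptyset$. As $\varepsilon_{h_{x_0}}=\varepsilon_d\,\varepsilon_{h_{x_0}\cap g'}$, with the second factor commuting with $B_{F_1}$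 and absorbed by $\varepsilon_{g'}$,
$$uq\varepsilon_g=y\,|a\otimes c\rangle\langle\omega|\,\varepsilon_dq'\,\varepsilon_{g'} .$$
The image of $\varepsilon_dq'\in B_{F_1}$ is contained in $t_d\otimes E_{F_1\setminus S_d}$, so $\varepsilon_dq'=\sum_i|t_d\otimes v_i\rangle\langle\omega_i|$ with $v_i\in E_{F_1\setminus S_d}$, $\omega_i\in E_{F_1}^*$. Contracting $v_i$ with $\omega\in E_{F_{x_0}}^*$ gives $\zeta_i\in E_{F_1\setminus(F_{x_0}\cup S_d)}$, and by (1)
$$uq\varepsilon_g=\sum_iy\,|a\otimes c\otimes t_d\otimes\zeta_i\rangle\langle\omega_i|\,\varepsilon_{g'} .$$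
So it suffices that $y$ kills $(a\otimes c\otimes t_d\otimes\zeta,\ g')$ for all $\zeta\in E_{F_1\setminus(F_{x_0}\cup S_d)}$.

**Step 2: split off one block $b_k$.** Since $[g']=[g]\ge[w]$, $w\setminus g'$ is finite. As the $\mathfrak b_k$ are pairwise disjoint, some $k$ has $\mathfrak b_k\subset g'$. Then $D_{b_k}\cap F_1=\emptyset$. By (K2) it suffices that $y$ kills
$$\bigl((\Delta_k\otimes c)\otimes(a\otimes t_d\otimes\zeta\otimes f_{z_k}),\ g''\bigr),\qquad g''=g'\setminus\{b_k\}.$$

**Step 3: this follows from (5) by (K1)**, applied to $(\Delta_k\otimes c,\,r_k)$ on the sites $\rho_0\cup G_k$, with $F'=(F_1\setminus\rho_0)\cup\{z_k\}$ and with $g''$ in the role of $g'$. The hypotheses hold: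

- $F'$ is disjoint from $\rho_0\cup G_k$, since $F_1\cap G_k=\emptyset$ and $z_k\notin\rho_0\cup G_k$.
- $\rho_0\cup G_k\cup F'=F_1\cup D_{b_k}$, as $\rho_0\subset F_{x_0}\subset F_1$; and this is disjoint from $S_{g''}$, because $g''\subset g^{F_1}$ is a thread together with $b_k$.
- The lost blocks are among those of $d$. Indeed $s_{x_i^k}\subset\mathfrak b_k\setminus\{b_k\}\subset g''$ for $i\le m$. Also $b_k\notin\mathfrak r_0$ since $D_{b_k}\cap\rho=\emptyset$, and $\mathfrak r_0\subset h_{x_0}$. So $r_k\setminus g''=\mathfrak r_0\setminus g'\subset d$, whose blocks lie in $F_1\setminus F_{x_0}\subset F'$.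
- The vector $a\otimes t_d\otimes\zeta\otimes f_{z_k}$ lies in $E_{F'}$, because $F_1\setminus\rho_0=G_{x_0}\sqcup S_d\sqcup\bigl(F_1\setminus(F_{x_0}\cup S_d)\bigr)$; and, having $t_d$ as a factor, it has $t_{r_k\setminus g''}$ as a tensor factor.

This proves the claim. Case A and Case B are both contradictory, so $R$ has no faithful uniform right module. Together with Proposition 6.1 and the description of $R$ in 5.3 as a directed union of finite-dimensional semisimple subalgebras containing $1_R$, this proves Theorem B, and with it Corollary C. $\blacksquare$
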